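\title{Shuffle decomposition of regular languages is undecidable}

\begin{abstract}
The shuffle of two languages consists of all interleavings of a word of the first with a word of the second. We prove that it is undecidable whether a regular language over three letters is the shuffle of two languages different from $\{\varepsilon\}$. The question stays undecidable when both components are required to lie in any given class that contains the regular languages, and there is a regular language that has nontrivial decompositions but none with a recursive component. We also place the problem in $\Sigma^0_2$ and show that it is decidable over one letter. The proof encodes the computations of a counter machine in an infinite graph on words and builds a regular language whose nontrivial decompositions are governed by the partitions of this graph that cut no edge and separate two distinguished vertices.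
\end{abstract}

\section{Introduction}

Let $\Sigma$ be a finite alphabet, and let $|x|_d$ denote the number of occurrences of the letter $d$ in the word $x$. A \emph{trajectory} is a word $t$ over $\{0,1\}$. It prescribes how two words $x,y\in\Sigma^*$ with $|x|=|t|_0$ and $|y|=|t|_1$ are interleaved: read $t$ from left to right, write the next unused letter of $x$ at each $0$ and the next unused letter of $y$ at each $1$. The set $x\sqcup_t y$ consists of the resulting word, and it is empty if the lengths do not match; for example, $ab\sqcup_{0110}cd=\{acdb\}$. For a set $T$ of trajectories and languages $L_1,L_2\subseteq\Sigma^*$ put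
\[
L_1\sqcup_T L_2=\bigcup_{t\in T,\ x\in L_1,\ y\in L_2}x\sqcup_t y .
\]
The set $T=0^*1^*$ gives concatenation. The set $T=\{0,1\}^*$ gives the unrestricted \emph{shuffle}, written $\sqcup$: a word $z$ lies in $x\sqcup y$ exactly when the positions of $z$ can be split into two sets on which $z$ spells $x$ and $y$. The shuffle is commutative, and $|z|_d=|x|_d+|y|_d$ for $z\in x\sqcup y$ and every letter $d$. We identify a word with the language consisting of that word.

A \emph{$T$-shuffle decomposition} of $L$ is a pair $(L_1,L_2)$ of languages with $L=L_1\sqcup_T L_2$. It is \emph{nontrivial} if neither component equals $\{\varepsilon\}$. When $T$ is not mentioned, $T=\{0,1\}^*$. Every language has the trivial decomposition $L=L\sqcup\varepsilon$; a nontrivial one presents $L$ as the set of all interleavings of two independent sources of words. The components are arbitrary languages and are not assumed to be regular. The following question is Problem~3.2 in \cite{IAA}.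

\medskip
\noindent\textbf{Problem.} \emph{Is it decidable whether a regular language, given by a finite automaton, has a nontrivial shuffle decomposition?}
\medskip

One observation settles the smallest cases and is used throughout.

\begin{lemma}\label{lem:basic}
Let $L=L_1\sqcup L_2$ with $L\neq\emptyset$. Then $L_1,L_2\ne\emptyset$, every word of $L_1\cup L_2$ is a subsequence of a word of $L$, and the decomposition is nontrivial if and only if each component contains a nonempty word.
\end{lemma}

\begin{proof}
If a component were empty, so would be $L$. For $x\in L_1$ and $y\in L_2$, both words are subsequences of $xy\in L$. A nonempty language differs from $\{\varepsilon\}$ exactly when it contains a nonempty word.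
\end{proof}

The empty language has the nontrivial decomposition $\emptyset\sqcup\emptyset$, and $\{a,b\}^*=a^*\sqcup b^*$. The language $\{ab\}$ has no nontrivial decomposition, because the components would contain $a$ and $b$, and $ba\in a\sqcup b$. For a finite nonempty language, Lemma~\ref{lem:basic} leaves finitely many candidate pairs. For infinite languages the following is known: if $T$ is a regular set of trajectories that is \emph{letter-bounded}, that is, $T\subseteq a_1^*\cdots a_n^*$ with $a_i\in\{0,1\}$, then one can decide whether a given regular language has a $T$-shuffle decomposition, and if one exists the components can be chosen regular. All of this suggests that the answer to the Problem is yes and that regular components suffice. Both guesses are wrong.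

Let $\varphi_0,\varphi_1,\dots$ be a standard enumeration of the partial recursive functions, and put
\[
A_0=\{n:\varphi_n(n)=0\},\qquad A_1=\{n:\varphi_n(n)=1\}.
\]
The properties of these two sets and the classes $\Sigma^0_1,\Pi^0_1,\Sigma^0_2$ are recalled in Section~\ref{sec:machine}. \emph{Recursive} means decidable, and \emph{r.e.}\ means recursively enumerable.

\begin{theorem}\label{thm:main}
From $n\in\mathbb N$ one can compute a finite automaton for a regular language $L_n\subseteq\{a,b,c\}^*$ such that $L_n$ has a nontrivial shuffle decomposition if and only if $n\notin A_0$. Hence it is undecidable, and $\Pi^0_1$-hard, whether a regular language over an alphabet with at least three letters has a nontrivial shuffle decomposition.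
\end{theorem}

\begin{theorem}\label{thm:reg}
If $n\in A_1$, then $L_n$ has a nontrivial shuffle decomposition with both components regular. Hence for every class $\mathcal C$ of languages that contains the regular languages, it is undecidable whether a regular language has a nontrivial shuffle decomposition with both components in $\mathcal C$.
\end{theorem}

\begin{theorem}\label{thm:noeff}
There is a regular language $L_\infty\subseteq\{a,b,c\}^*$ that has nontrivial shuffle decompositions, but in every one of them neither component is recursive, and the two components are not both r.e.
\end{theorem}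

Thus the regularity of components known for letter-bounded $T$ fails for $T=\{0,1\}^*$ in a strong sense: even a recursive component may be impossible.

\begin{theorem}\label{thm:upper}
\begin{enumerate}
\item[(i)] The problem ``given a regular language $L$ and words $u,v$, is there a decomposition $L=L_1\sqcup L_2$ with $u\in L_1$ and $v\in L_2$?'' is $\Pi^0_1$-complete.
\item[(ii)] The problem ``does a given regular language have a nontrivial shuffle decomposition?'' is in $\Sigma^0_2$, and it is $\Pi^0_1$-hard.
\item[(iii)] Over a one-letter alphabet the problem in (ii) is decidable.
\end{enumerate}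
\end{theorem}

We do not settle the case of a two-letter alphabet, nor the exact arithmetical level of the problem in (ii).

Section~\ref{sec:idea} proves (iii), shows where that argument breaks down, and extracts from the failure the idea of the undecidability proof. Section~\ref{sec:machine} turns a counter machine into a piecewise affine map, Section~\ref{sec:graph} turns the map into a graph on words, and Section~\ref{sec:language} turns the graph into a regular language. The theorems are then deduced in Sections~\ref{sec:undec}--\ref{sec:upper}.

\section{Maximal components and forbidden words}\label{sec:idea}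

\subsection{One letter}

The \emph{syntactic congruence} of a language $L$ identifies $x$ and $x'$ if $sxt\in L\Leftrightarrow sx't\in L$ for all words $s,t$. If $L$ is regular, two words are congruent exactly when they induce the same map on the states of the minimal deterministic automaton of $L$. So there are finitely many classes, each class is regular, and automata for the classes can be computed.

\begin{proof}[Proof of Theorem~\ref{thm:upper}(iii)]
Over one letter $x\sqcup y=\{xy\}$, so shuffle is concatenation. For $L=\emptyset$ the answer is yes. Let $L\neq\emptyset$ and let $L=L_1L_2$ be nontrivial. Enlarge the components one after the other: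
\[
X=\{x: xL_2\subseteq L\}\supseteq L_1,\qquad Y=\{y: Xy\subseteq L\}\supseteq L_2 .
\]
Then $L=L_1L_2\subseteq XY\subseteq L$. Membership of $x$ in $X$ depends only on which words $xt$ lie in $L$, and membership of $y$ in $Y$ only on which words $sy$ lie in $L$, so $X$ and $Y$ are unions of syntactic classes. Both contain a nonempty word by Lemma~\ref{lem:basic}. Hence $L$ has a nontrivial decomposition if and only if $L=XY$ for one of the finitely many pairs $(X,Y)$ of unions of syntactic classes with $X,Y\neq\{\varepsilon\}$, and equality of regular languages is decidable.
\end{proof}

For the shuffle over more letters one can still enlarge $L_1$ to $X=\{x:x\sqcup L_2\subseteq L\}$. But now $x$ is cut into an unbounded number of pieces, and a set of this form need not be regular. Take $L=\{a,b\}^*\setminus(ab)^*$ and $L_2=\{b^n:n\in B\}$ for a set $B$ of positive integers. Since $a^m\sqcup b^n$ meets $(ab)^*$ exactly when $m=n$, we get $X\cap a^+=\{a^m:m\notin B\}$, which is not regular when $B$ is the set of squares. A finite automaton cannot compare two numbers written one after the other, but it can compare them when they are interleaved, and the shuffle supplies every interleaving.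

\subsection{The idea on a small example}\label{sub:toy}

Let
\[
Z_0=(ab)^+\ \cup\ (aab)^+\ \cup\ (a^2b^6)^*ab^4
\]
be a set of forbidden words, and consider covers $a^+\cup b^+=P_1\cup P_2$ such that $P_1\sqcup P_2$ contains no word of $Z_0$. Call $a^x$ and $b^y$ adjacent if $a^x\sqcup b^y$ meets $Z_0$, that is, if some word of $Z_0$ has $x$ letters $a$ and $y$ letters $b$. The three parts of $Z_0$ give the pairs $(x,y)=(k,k)$, $(2k,k)$ and $(2k+1,6k+4)$. So $a^x$ is adjacent to $b^x$ and to $b^{\gamma(x)}$, where $\gamma(x)=x/2$ for even $x$ and $\gamma(x)=3x+1$ for odd $x$.

Suppose that $a^3\in P_1$. Then $b^{10}\notin P_2$, so $b^{10}\in P_1$ because the two sets cover. Then $a^{10}\notin P_2$, so $a^{10}\in P_1$. Repeating this along the orbit $3,10,5,16,8,4,2,1$ of $\gamma$ we find $a\notin P_2$. Membership in $P_1$ travels along the orbits of a map that is affine on each residue class, and whether two given words can be put on opposite sides is a question about those orbits.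

Four things separate this example from a proof of Theorem~\ref{thm:main}. The map $\gamma$ must be replaced by the step function of a machine. The covering condition must follow from the equation $L=L_1\sqcup L_2$. Two distinguished words must be forced onto opposite sides. Finally, a decomposition has to produce $L$ exactly: $P_1\sqcup P_2$ must not only avoid the forbidden words but equal a fixed regular set, although the partition may be far from regular. The last point is the main difficulty.

\section{A counter machine as a piecewise affine map}\label{sec:machine}

\subsection{Computability}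

A set $B\subseteq\mathbb N$ is in $\Sigma^0_1$ if it is r.e., that is, $B=\{n:\exists m\,R(n,m)\}$ for a recursive relation $R$. It is in $\Pi^0_1$ if its complement is in $\Sigma^0_1$, and in $\Sigma^0_2$ if $B=\{n:\exists m\,R'(n,m)\}$ with $R'$ in $\Pi^0_1$. A set $B$ is \emph{hard} for a class if every set $B'$ in the class is of the form $f^{-1}(B)$ for a total recursive $f$, and \emph{complete} if it also belongs to the class. Decision problems about automata and words are identified with sets of numbers through a coding of their instances. The sets $A_0,A_1$ are disjoint and r.e. The first part of the next lemma is their recursive inseparability (Kleene).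

\begin{lemma}\label{lem:insep}
No recursive set contains $A_0$ and is disjoint from $A_1$, and no recursive set contains $A_1$ and is disjoint from $A_0$. The set $A_0$ is $\Sigma^0_1$-complete.
\end{lemma}

\begin{proof}
Let $B\supseteq A_0$ be recursive and disjoint from $A_1$, and let $\varphi_e$ be its characteristic function. If $e\in B$, then $\varphi_e(e)=1$ and $e\in A_1$; if $e\notin B$, then $\varphi_e(e)=0$ and $e\in A_0\subseteq B$. Both are contradictions. The second statement follows by taking complements. If $B'$ is r.e., the $s$-$m$-$n$ theorem gives a total recursive $f$ such that $\varphi_{f(x)}$ is identically $0$ for $x\in B'$ and nowhere defined for $x\notin B'$; then $B'=f^{-1}(A_0)$.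
\end{proof}

A \emph{counter machine} has counters $r_1,\dots,r_m$ ($m\ge1$) holding natural numbers and states $0,\dots,K-1$. Each non-halting state carries one instruction, either ``increment $r_j$ and go to $q'$'' or ``if $r_j>0$, decrement $r_j$ and go to $q'$; otherwise go to $q''$''. Every partial recursive function is computed by a counter machine (Minsky; Shepherdson and Sturgis \cite{SS63}). We apply this to the function that equals $\varphi_n(n)$ when this value is $0$ or $1$ and is undefined otherwise, and we append one decrement instruction that tests the output counter. This gives a machine, fixed from now on, with start state $q_s$ and two distinct halting states $q_Y,q_N$, with the following behavior. Started in $q_s$ with $r_1=n$ and all other counters $0$, it halts in $q_Y$ if $n\in A_0$, halts in $q_N$ if $n\in A_1$, and otherwise runs forever.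

\subsection{The step function}

Let $\pi_1=2,\pi_2,\dots,\pi_m$ be the first $m$ primes. The configuration with state $q$ and counter values $r_1,\dots,r_m$ is coded by $x=KN+q$ with $N=\prod_j\pi_j^{r_j}$. Incrementing $r_j$ multiplies $N$ by $\pi_j$, and $r_j>0$ means $\pi_j\mid N$. We therefore define a partial function $g$ on all integers $x=KN+q$ with $N\ge1$, $0\le q<K$ and $q$ non-halting, codes or not, according to the instruction of $q$:
\[
g(x)=\begin{cases}
K\pi_jN+q' & \text{(increment)},\\
KN/\pi_j+q' & \text{(decrement, $\pi_j\mid N$)},\\
KN+q'' & \text{(decrement, $\pi_j\nmid N$)}.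
\end{cases}
\]
On codes, $g$ performs one step of the machine, and $g(x)\ge K\geq 1$ always.

To see that $g$ is affine on residue classes, put $Q=K\pi_1\cdots\pi_m\ge2$ and write $x=Qk+i$ with $0\le i<Q$. Then $q=i\bmod K$ and $N=(Q/K)k+(i-q)/K$. Since $\pi_j$ divides $Q/K$, the condition $\pi_j\mid N$ depends only on $i$. The condition $N\ge1$ holds exactly when $k\ge\kappa_i$, where $\kappa_i=1$ for $i<K$ and $\kappa_i=0$ for $i\geq K$. Let $R$ be the set of $i\in\{0,\dots,Q-1\}$ such that $i\bmod K$ is non-halting. Substituting $KN=Qk+(i-q)$ we find that the domain of $g$ is $\{Qk+i:i\in R,\ k\ge\kappa_i\}$ and that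
\begin{equation}\label{eq:affine}
g(Qk+i)=s_ik+t_i ,
\end{equation}
where $(s_i,t_i)$ is $(\pi_jQ,\ \pi_j(i-q)+q')$, $(Q/\pi_j,\ (i-q)/\pi_j+q')$ or $(Q,\ (i-q)+q'')$ in the three cases. These are integers with $s_i\ge1$ and $t_i\ge0$. For example, if $K=3$, $m=1$ and state $0$ carries the instruction ``decrement $r_1$ and go to $0$, otherwise go to $1$'', then $Q=6$, $g(6k)=3k$ for $k\geq1$, and $g(6k+3)=6k+4$.

\subsection{Recording the history}

Edges of a graph can be traversed in both directions, so a number that $g$ maps into a computation will be connected to that computation even if it is not part of it. For Theorem~\ref{thm:reg} we need the connected component of a halting computation to be finite. We achieve this by adding a second coordinate that stores the residues seen so far. Let $\Omega=\{(x,h):x,h\ge1\}$ and define the partial map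
\[
\hat g(x,h)=\bigl(g(x),\,Qh+i\bigr),\qquad i=x\bmod Q ,
\]
on all $(x,h)$ with $x$ in the domain of $g$. Put $p_n=(K2^n+q_s,\,1)$ and
\[
\Omega_Y=\{(x,h)\in\Omega:x\equiv q_Y\!\!\pmod K\},\qquad \Omega_N=\{(x,h)\in\Omega:x\equiv q_N\!\!\pmod K\}.
\]
The \emph{orbit} of $p$ is the set of all $\hat g^{\,r}(p)$, $r\ge0$, that are defined. Write $p\sim p'$ if $\hat g^{\,r}(p)=\hat g^{\,s}(p')$ for some $r,s\ge0$, both sides being defined.

\begin{lemma}\label{lem:orbit}
\begin{enumerate}
\item[(a)] The orbit of $p_n$ meets $\Omega_Y$ if and only if $n\in A_0$, and it meets $\Omega_N$ if and only if $n\in A_1$. If $n\in A_1$, it is finite.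
\item[(b)] The relation $\sim$ is an equivalence relation, and $p\sim\hat g(p)$ whenever $\hat g(p)$ is defined.
\item[(c)] If $p\sim p'$ and $p'\in\Omega_Y\cup\Omega_N$, then $p'$ lies in the orbit of $p$. No point of $\Omega_Y$ is equivalent to a point of $\Omega_N$.
\item[(d)] The $\sim$-class of $p_n$ is the orbit of $p_n$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first coordinate of $p_n$ codes the initial configuration on input $n$. So $\hat g^{\,r}(p_n)$ is defined exactly when the machine makes at least $r$ steps; its first coordinate then codes the configuration after $r$ steps, and its residue modulo $K$ is the state.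

(b) Only transitivity needs an argument. Let $\hat g^{\,r}(p)=\hat g^{\,s}(p')$ and $\hat g^{\,k}(p')=\hat g^{\,l}(p'')$. If $s\le k$, apply $\hat g^{\,k-s}$ to the first equation to get $\hat g^{\,r+k-s}(p)=\hat g^{\,l}(p'')$. If $s>k$, apply $\hat g^{\,s-k}$ to the second to get $\hat g^{\,r}(p)=\hat g^{\,l+s-k}(p'')$.

(c) The map $\hat g$ is undefined on $\Omega_Y\cup\Omega_N$, because $q_Y,q_N$ are halting. So $\hat g^{\,r}(p)=\hat g^{\,s}(p')$ forces $s=0$. If also $p\in\Omega_Y\cup\Omega_N$, then $r=0$ and $p=p'$, and $\Omega_Y\cap\Omega_N=\emptyset$ since $q_Y\neq q_N$.

(d) The map $\hat g$ is injective: $h$ and $i$ are the quotient and remainder of the second coordinate $Qh+i$ modulo $Q$, and then $k$ is recovered from the first coordinate $s_ik+t_i$ because $s_i\ge1$. Also $p_n$ is not in the image of $\hat g$, since $Qh+i\ge Q\ge2$. Let $\hat g^{\,r}(p_n)=\hat g^{\,s}(p)$. Canceling $\min(r,s)$ applications of $\hat g$ gives $p=\hat g^{\,r-s}(p_n)$ if $s\le r$, and $p_n=\hat g^{\,s-r}(p)$ if $s>r$; the latter is impossible.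
\end{proof}

The coordinate $h$ matters only for part (d), and part (d) is used only in the proof of Theorem~\ref{thm:reg}.

\section{A graph on words}\label{sec:graph}

Call $X\subseteq\Omega$ \emph{regular} if the language $\{a^xca^h:(x,h)\in X\}$ is regular; renaming the letter shows that $\{b^xcb^h:(x,h)\in X\}$ is then regular too. Finite sets, $\Omega_Y$ and $\Omega_N$ are regular. In this section and the next, $X_0,X_1\subseteq\Omega$ are arbitrary regular sets.

As in Section~\ref{sub:toy}, each point of $\Omega$ is written once in the letter $a$ and once in the letter $b$. For $p=(x,h)\in\Omega$ let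
\[
\alpha(p)=c\,a^x\,c\,a^h\,cc,\qquad \beta(p)=c\,b^x\,c\,b^h\,cc,\qquad f_0=c\,a\,ccc,\qquad f_1=c\,b\,ccc .
\]
The inner $c$ separates the two coordinates, and the outer $c$'s bring the number of $c$'s to four, a value needed for the bookkeeping of Section~\ref{sec:language}. Let $V$ be the set of all these words; it is regular. The words $\alpha(p)$ and $f_0$ are \emph{$a$-words} (they contain $a$ but not $b$), and $\beta(p)$ and $f_1$ are \emph{$b$-words}. Among the $a$-words, $f_0$ is the only one with a single $a$, and among the $b$-words, $f_1$ is the only one with a single $b$.

The graph $G$ has vertex set $V$ and four types of edges. Each edge comes with a word $\zeta$, its \emph{witness}.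
\begin{enumerate}
\item[1.] $\alpha(x,h)-\beta(x,h)$ for $(x,h)\in\Omega$, with $\zeta=cc\,(ab)^x\,cc\,(ab)^h\,cccc$.
\item[2.] $\alpha(p)-\beta(\hat g(p))$ for $p=(Qk+i,h)$ with $i\in R$, $k\ge\kappa_i$, $h\ge1$, with $\zeta=cc\,(a^Qb^{s_i})^ka^ib^{t_i}\,cc\,(ab^Q)^hb^i\,cccc$.
\item[3.] $f_0-\beta(x,h)$ for $(x,h)\in X_0$, with $\zeta=cc\,a\,ccc\,b^x\,c\,b^h\,cc$.
\item[4.] $f_1-\alpha(x,h)$ for $(x,h)\in X_1$, with $\zeta=cc\,b\,ccc\,a^x\,c\,a^h\,cc$.
\end{enumerate}
Let $Z$ be the set of all witnesses, and let $\eta=cc\,a\,ccc\,b\,ccc$. The set $Z$ is regular: type 1 gives $cc(ab)^+cc(ab)^+cccc$, type 2 gives a finite union over $i\in R$ of regular sets, and types 3 and 4 are regular because $X_0,X_1$ are.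

A witness of type 1 or 2 has the form $ccAccBcccc$ with $A,B\in\{a,b\}^*$, and by \eqref{eq:affine} and the definition of $\hat g$ the endpoints of its edge are
\begin{equation}\label{eq:endpoints}
\alpha(|A|_a,|B|_a)\quad\text{and}\quad\beta(|A|_b,|B|_b),
\end{equation}
with all four numbers at least $1$. To split the witness into these two words, give the first word all $a$'s and half of each block of $c$'s. A witness of type 3 splits into its first $c$ followed by the factor $a\,ccc$, which is $f_0$, and the rest, which is $\beta(x,h)$. Type 4 and $\eta$ split in the same way. We record the properties that will be used.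
\begin{enumerate}
\item[(W1)] Every word of $V$ has exactly four $c$'s and begins with exactly one $c$ followed by a letter other than $c$.
\item[(W2)] Every word of $Z\cup\{\eta\}$ has exactly eight $c$'s and begins with exactly two $c$'s followed by a letter other than $c$.
\item[(W3)] The witness of an edge lies in the shuffle of its endpoints, and $\eta\in f_0\sqcup f_1$.
\item[(W4)] $\eta\notin Z$, since words of $Z$ have at least three letters from $\{a,b\}$.
\end{enumerate}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[xscale=2.3,yscale=1.6]
\node (f1) at (-1,0) {$f_1$};
\node (a0) at (0,1) {$\alpha(p)$};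
\node (a1) at (1,1) {$\alpha(\hat g(p))$};
\node (a2) at (2,1) {$\alpha(\hat g^{\,2}(p))$};
\node (b0) at (0,0) {$\beta(p)$};
\node (b1) at (1,0) {$\beta(\hat g(p))$};
\node (b2) at (2,0) {$\beta(\hat g^{\,2}(p))$};
\node (f0) at (3,1) {$f_0$};
\draw (f1) -- node[above left] {\small 4} (a0);
\draw (a0) -- node[left] {\small 1} (b0);
\draw (a1) -- node[left] {\small 1} (b1);
\draw (a2) -- node[left] {\small 1} (b2);
\draw (a0) -- node[above right] {\small 2} (b1);
\draw (a1) -- node[above right] {\small 2} (b2);
\draw (b2) -- node[below right] {\small 3} (f0);
\end{tikzpicture}
\caption{Part of the graph $G$ when $p\in X_1$ and $\hat g^{\,2}(p)\in X_0$. The $a$-words are in the top row, the $b$-words in the bottom row, and edges are labeled by their type. A step of the machine (type 2) leads from an $a$-word to a $b$-word, and an edge of type 1 returns to the $a$-word of the same point, so a computation from $X_1$ to $X_0$ is a path from $f_1$ to $f_0$.}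
\label{fig:graph}
\end{figure}

\begin{lemma}\label{lem:conn}
\begin{enumerate}
\item[(a)] If $p\sim p'$, then $\alpha(p),\beta(p),\alpha(p'),\beta(p')$ lie in one connected component of $G$.
\item[(b)] The vertices $f_0$ and $f_1$ are connected in $G$ if and only if $p\sim p'$ for some $p\in X_0$ and $p'\in X_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The edges $\beta(p)-\alpha(p)-\beta(\hat g(p))-\alpha(\hat g(p))$ connect the words of $p$ with those of $\hat g(p)$ (Figure~\ref{fig:graph}). Hence the words of $p$ and of $p'$ are connected with those of $\hat g^{\,r}(p)=\hat g^{\,s}(p')$.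

(b) If such $p,p'$ exist, then $f_0-\beta(p)$ and $f_1-\alpha(p')$ are edges, and (a) applies. Conversely, take a path from $f_0$ to $f_1$ without repeated vertices. Its first edge is $f_0-\beta(p)$ with $p\in X_0$, its last edge is $\alpha(p')-f_1$ with $p'\in X_1$, and all other edges avoid $f_0,f_1$ and so have type 1 or 2. Such edges join words of equivalent points, so $p\sim p'$ by Lemma~\ref{lem:orbit}(b).
\end{proof}

Forbidding a witness must separate the endpoints of its edge and no other pair. The next lemma is therefore a converse to (W3). It is stated with prefixes of $c$'s because this is how the words will appear in the language.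

\begin{lemma}[unique splitting]\label{lem:split}
Let $w\ge0$, $\xi,\upsilon\in V$, $\zeta\in Z\cup\{\eta\}$, and suppose that $c^{2w}\zeta\in c^w\xi\sqcup c^w\upsilon$. If $\zeta\in Z$, then $\xi$ and $\upsilon$ are adjacent in $G$. If $\zeta=\eta$, then $\{\xi,\upsilon\}=\{f_0,f_1\}$.
\end{lemma}

\begin{proof}
The word $\zeta$ contains both $a$ and $b$, while each of $\xi,\upsilon$ contains only one of them. So one of the two words, say $\xi$, is an $a$-word and the other is a $b$-word. Then $c^w\xi$ is obtained from $c^{2w}\zeta$ by deleting all $b$'s and some $c$'s, and $c^w\upsilon$ by deleting all $a$'s and some $c$'s.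

If $\zeta=\eta$, then $\xi$ has one $a$ and $\upsilon$ has one $b$, so $\xi=f_0$ and $\upsilon=f_1$.

Let $\zeta=ccAccBcccc$ be of type 1 or 2, and put $x=|A|_a\geq1$, $h=|B|_a\geq1$. Then $c^w\xi=c^ra^xc^ja^hc^l$ for some $r,j,l\ge0$. Since $\xi$ has at least two $a$'s, $\xi=\alpha(x_1,h_1)$ for some $(x_1,h_1)$, and
\[
c^ra^xc^ja^hc^l=c^{w+1}a^{x_1}c\,a^{h_1}cc .
\]
The right side has two maximal blocks of $a$'s, so $j\ge1$, $x_1=x$ and $h_1=h$. The same argument with $b$ in place of $a$ gives $\upsilon=\beta(|A|_b,|B|_b)$. By \eqref{eq:endpoints}, $\xi$ and $\upsilon$ are the endpoints of the edge with witness $\zeta$.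

Let $\zeta$ be of type 3, with $(x,h)\in X_0$. Then $\xi$ has one $a$, so $\xi=f_0$. The word $\upsilon$ has $x+h\ge2$ letters $b$, so $\upsilon=\beta(x_1,h_1)$, and comparing blocks of $b$'s in $c^rb^xc^jb^hc^l=c^{w+1}b^{x_1}c\,b^{h_1}cc$ gives $(x_1,h_1)=(x,h)$. Type 4 is type 3 with $a,b$ and the indices $0,1$ exchanged.
\end{proof}

This is where three letters are used: $a$ and $b$ tell the two factors apart, and $c$ marks the boundary between the coordinates.

\section{From the graph to a regular language}\label{sec:language}

\subsection{The definition}

Let $C_m$ be the set of words over $\{a,b,c\}$ with exactly $m$ letters $c$. For all $i,j\ge0$,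
\begin{equation}\label{eq:levels}
c^i\sqcup C_j=C_i\sqcup C_j=C_{i+j},
\end{equation}
because $C_{i+j}\subseteq c^i\sqcup C_j\subseteq C_i\sqcup C_j\subseteq C_{i+j}$; for the first inclusion, select any $i$ of the $c$'s. Fix $w=40$. A word has \emph{low level} $k$ if it lies in $C_{w+k}$ and \emph{high level} $k$ if it lies in $C_{2w+k}$. Shuffling words of low levels $k$ and $l$ gives words of high level $k+l$.

The language will have the form $L=\{\varepsilon\}\cup P\cup H$, where $P$ consists of words of low levels $0$ to $17$ and $H$ of words of high levels $0$ to $34$. It is assembled in five steps.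

\emph{Covering.} Since $\varepsilon\in L$, both components of a decomposition are subsets of $L$. Counting $c$'s will show that a nontrivial decomposition amounts to a cover $P=P_1\cup P_2$ with $P_1\sqcup P_2=H$.

\emph{Edges.} The vertices enter $P$ at low level $4$ as $S=c^wV$. Their shuffles have high level $8$, and $H$ omits $c^{2w}Z$. Then adjacent vertices cannot lie on opposite sides.

\emph{Padding.} The part $H_8$ of $H$ of high level $8$ must contain the shuffle of every nonadjacent pair, and each of its words must be produced however the vertices are distributed. So we produce these words in a second way that does not involve $S$: as shuffles of $c^w$, of low level $0$, with a regular set $U$ of low level $8$. We take $U$ as large as the forbidden words allow.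

\emph{Separation.} One word $\theta=c^{2w}\eta$ is put into $H_8$ and withheld from the padding. It can then arise only from $F_0=c^wf_0$ and $F_1=c^wf_1$ on opposite sides.

\emph{The other levels.} The words of $S$ and $U$ are also shuffled with all other words of the opposite component. To make the outcome independent of the partition, $H$ contains all words of each high level other than $0$ and $8$, and $P$ contains enough complete low levels to produce them by \eqref{eq:levels}. These levels must not open a new way to reach high level $8$. The levels $1,2,5$ serve because the sums $k+l$ with $k\in\{0,1,2\}$ and $l\in\{0,2,5\}$ are exactly $0,1,\dots,7$, while $0+8$ and $4+4$ are the only ways to write $8$ as a sum of two elements of $\{0,1,2,4,5,8\}$. The levels $9,\dots,17$ produce the high levels $9,\dots,17$ with $c^w$ and $18,\dots,34$ with each other.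

Formally, let $D=c^{2w}(Z\cup\{\eta\})\subseteq C_{2w+8}$ and
\begin{align*}
U&=\{y\in C_{w+8}:(c^w\sqcup y)\cap D=\emptyset\},\qquad H_8=(c^w\sqcup U)\cup\{\theta\},\\
P&=\{c^w\}\cup C_{w+1}\cup C_{w+2}\cup S\cup C_{w+5}\cup U\cup\bigcup_{k=9}^{17}C_{w+k},\\
H&=\{c^{2w}\}\cup\bigcup_{k=1}^{7}C_{2w+k}\cup H_8\cup\bigcup_{k=9}^{34}C_{2w+k},\\
L&=L(X_0,X_1)=\{\varepsilon\}\cup P\cup H .
\end{align*}
By the definition of $U$,
\begin{equation}\label{eq:HD}
(c^w\sqcup U)\cap D=\emptyset,\qquad\text{so}\qquad H\cap D=H_8\cap D=\{\theta\}.
\end{equation}

\begin{lemma}\label{lem:regular}
The languages $U$, $P$, $H$, $L$ are regular, and an automaton for $L$ can be computed from automata for $X_0$ and $X_1$.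
\end{lemma}

\begin{proof}
Regular languages are effectively closed under Boolean operations and concatenation, and also under shuffle (run two automata side by side and let each letter advance one of them). The complement of $U$ in $C_{w+8}$ is the set of words obtained from words of $D$ by deleting exactly $w$ letters $c$. It is accepted by a nondeterministic automaton with states $(q,j)$, where $q$ is a state of an automaton for $D$ and $0\le j\le w$: it reads letters as the automaton for $D$ does, may also follow a $c$-transition without reading while raising $j$ by one, and accepts when $q$ is accepting and $j=w$.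
\end{proof}

\subsection{High level eight}

The padding loses more than the forbidden words. Consider $z=c^{2w+3}\,ab\,c\,ab\,cccc$, which has high level $8$ and is not in $D$. Deleting $w$ letters $c$ from $z$ leaves a word $y=c^r\,ab\,c^j\,ab\,c^l$ with $j\le1$, $l\le4$, $r+j+l=w+8$. Then $r\le w+8\le 2w+2$, so $w$ letters $c$ can be inserted into $y$ to give the forbidden word $c^{2w}\,cc\,ab\,cc\,ab\,cccc$. Thus no such $y$ lies in $U$, and $z\notin H$. The point of the next lemma is that words lost in this way never occur in the shuffle of two nonadjacent words of $S$. The word $z$ starts with too many $c$'s to be such a shuffle, and a bound on the initial block of $c$'s is the whole argument.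

\begin{lemma}\label{lem:edge}
Let $\xi,\upsilon\in V$. Then $c^w\xi\sqcup c^w\upsilon\subseteq H$ if and only if $\xi$ and $\upsilon$ are not adjacent in $G$.
\end{lemma}

\begin{proof}
Let $\xi,\upsilon$ be adjacent, with witness $\zeta$. By (W3), $c^{2w}\zeta\in c^w\xi\sqcup c^w\upsilon$. This word lies in $D$ and differs from $\theta$ by (W4), so it is not in $H$ by \eqref{eq:HD}.

Let $\xi,\upsilon$ be nonadjacent and $z\in c^w\xi\sqcup c^w\upsilon\subseteq C_{2w+8}$. By Lemma~\ref{lem:split}, $z\notin c^{2w}Z$. If $z=\theta$, then $z\in H$. So assume $z\notin D$. Let $f$ be the number of $c$'s before the first other letter of $z$. By (W1), each of $c^w\xi$ and $c^w\upsilon$ begins with exactly $w+1$ letters $c$ followed by another letter. The word that supplies the first letter of $z$ other than $c$ contributes exactly $w+1$ letters before it, and the other word contributes at most $w+1$. Hence $w+1\le f\le 2w+2$.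

Write $z=c^wy$ with $y\in C_{w+8}$. We claim that $y\in U$, which gives $z\in c^w\sqcup U\subseteq H$. Suppose that $z^*\in(c^w\sqcup y)\cap D$. Then $z^*$ arises from $y$ by inserting $w$ letters $c$. The word $y$ has $f-w$ letters $c$ before its first other letter, and $z^*$ has $2w+2$ by (W2). So the number of $c$'s inserted before that letter is $2w+2-(f-w)=3w+2-f\ge w$. All $w$ insertions therefore take place in the initial block, and $z^*=c^wy=z$. This contradicts $z\notin D$.
\end{proof}

The prefix $c^w$ of the words of $S$ is what allows us to write $z=c^wy$, and the bound $f\le 2w+2$ matches the initial block of the words of $D$.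

\subsection{The decompositions of $L$}

\begin{lemma}\label{lem:shape}
A pair $(L_1,L_2)$ is a nontrivial decomposition of $L$ if and only if $L_i=\{\varepsilon\}\cup P_i$ for $i=1,2$, where $P_1\cup P_2=P$ and $P_1\sqcup P_2=H$.
\end{lemma}

\begin{proof}
Words of $P$ have between $w$ and $w+17<2w$ letters $c$, and words of $H$ have between $2w$ and $2w+34<3w$. These two inequalities are the only constraints on $w$ here.

Let $L=L_1\sqcup L_2$ be nontrivial. Since $\varepsilon\in L$, we have $\varepsilon\in L_1\cap L_2$, hence $L_1,L_2\subseteq L$. Each component contains a nonempty word, which has at least $w$ letters $c$. If one component contained a word of $H$, its shuffle with a nonempty word of the other would consist of words with at least $3w$ letters $c$, and these are not in $L$. So $L_i=\{\varepsilon\}\cup P_i$ with $P_i\subseteq P$, and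
\[
\{\varepsilon\}\cup P\cup H=L_1\sqcup L_2=\{\varepsilon\}\cup(P_1\cup P_2)\cup(P_1\sqcup P_2).
\]
Words of $P_1\sqcup P_2$ have at least $2w$ letters $c$. Comparing on both sides the nonempty words with fewer than $2w$ letters $c$ gives $P=P_1\cup P_2$, and comparing those with at least $2w$ gives $H=P_1\sqcup P_2$. Conversely, if these two equations hold, then the last display holds, and $P_1,P_2$ are nonempty sets of nonempty words because $H\ne\emptyset$ and $\varepsilon\notin P$.
\end{proof}

\begin{lemma}\label{lem:force}
Let $(L_1,L_2)$ be a nontrivial decomposition of $L$. After exchanging $L_1$ and $L_2$ if necessary, $F_0\in L_1$ and $F_1\in L_2$. Moreover, if $v\in V$ is joined to $f_0$ by a path of length at least $1$, then $c^wv\in L_1\setminus L_2$, and if $v$ is joined to $f_1$ by such a path, then $c^wv\in L_2\setminus L_1$.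
\end{lemma}

\begin{proof}
Let $P_1,P_2$ be as in Lemma~\ref{lem:shape}. Since $\theta\in H$, we have $\theta\in x\sqcup y$ with $x\in P_1$, $y\in P_2$ of low levels $k,l$ with $k+l=8$. The levels at most $8$ that occur in $P$ are $0,1,2,4,5,8$, so $\{k,l\}=\{0,8\}$ or $k=l=4$. In the first case one word is $c^w$ and the other lies in $U$, which contradicts \eqref{eq:HD} because $\theta\in D$. So $x,y\in S$, and $\{x,y\}=\{F_0,F_1\}$ by Lemma~\ref{lem:split}. The shuffle is commutative, so we may exchange the components.

Let $f_0=v_0,v_1,\dots,v_r=v$ be a path with $r\ge1$. If $c^wv_j\in P_1$, then $c^wv_{j+1}\notin P_2$, for otherwise $c^wv_j\sqcup c^wv_{j+1}\subseteq H$, against Lemma~\ref{lem:edge}. Since $S\subseteq P_1\cup P_2$, it follows that $c^wv_{j+1}\in P_1$. By induction $c^wv\in P_1\setminus P_2$. For a path from $f_1$, exchange the indices $1$ and $2$.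
\end{proof}

\begin{lemma}\label{lem:build}
Let $V$ be the disjoint union of $V_1$ and $V_2$, with $f_0\in V_1$, $f_1\in V_2$ and no edge of $G$ between $V_1$ and $V_2$. Let $P_1,P_2\subseteq P$ consist, at each low level $k$, of the words shown in the table, where ``all'' means $C_{w+k}$ and a dash means $\emptyset$.
\begin{center}
\begin{tabular}{c|ccccccccc}
$k$ & $0$ & $1$ & $2$ & $3$ & $4$ & $5$ & $6,7$ & $8$ & $9,\dots,17$\\
\hline
$P_1$ & $c^w$ & all & all & -- & $c^wV_1$ & -- & -- & -- & all\\
$P_2$ & $c^w$ & -- & all & -- & $c^wV_2$ & all & -- & $U$ & all
\end{tabular}
\end{center}
Then $(\{\varepsilon\}\cup P_1,\{\varepsilon\}\cup P_2)$ is a nontrivial decomposition of $L$.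
\end{lemma}

\begin{proof}
We verify the conditions of Lemma~\ref{lem:shape}. In each column the union of the two entries is the part of $P$ of that level, so $P_1\cup P_2=P$.

\emph{$H\subseteq P_1\sqcup P_2$.} At high level $0$, $c^w\sqcup c^w=\{c^{2w}\}$. At high level $8$, $c^w\in P_1$ and $U\subseteq P_2$ give $c^w\sqcup U$, and $\theta\in F_0\sqcup F_1$ by (W3). For every other high level $j\leq 34$ it suffices, by \eqref{eq:levels}, to write $j=k+l$ where the entry of $P_1$ at $k$ and the entry of $P_2$ at $l$ are either both ``all'', or one is ``all'' and the other is $c^w$. For $j=1,\dots,7$ take $(k,l)=(1,0),(0,2),(1,2),(2,2),(0,5),(1,5),(2,5)$. For $9\le j\le17$ take $(0,j)$. For $18\le j\le34$ take $k,l\in\{9,\dots,17\}$.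

\emph{$P_1\sqcup P_2\subseteq H$.} Let $x\in P_1$ and $y\in P_2$ have low levels $k$ and $l$. Then $x\sqcup y\subseteq C_{2w+k+l}$ and $k+l\le34$. If $k+l\notin\{0,8\}$, then $C_{2w+k+l}\subseteq H$. If $k+l=0$, then $x=y=c^w$. If $k+l=8$, then $k\in\{0,1,2,4\}$ and $l\in\{0,2,4,5,8\}$ leave two cases. For $(k,l)=(0,8)$ we have $x\sqcup y\subseteq c^w\sqcup U\subseteq H$. For $(k,l)=(4,4)$ the words $x\in c^wV_1$ and $y\in c^wV_2$ come from nonadjacent vertices, and Lemma~\ref{lem:edge} applies.
\end{proof}

\begin{proposition}\label{prop:crit}
The language $L(X_0,X_1)$ has a nontrivial shuffle decomposition if and only if $f_0$ and $f_1$ lie in different connected components of $G$.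
\end{proposition}

\begin{proof}
If $f_0$ and $f_1$ are connected, then for a nontrivial decomposition Lemma~\ref{lem:force} gives both $F_1\in L_2$ and $F_1\in L_1\setminus L_2$, which is absurd. If they are not, let $V_2$ be the component of $f_1$ and $V_1=V\setminus V_2$, and apply Lemma~\ref{lem:build}.
\end{proof}

\begin{remark}
The word $\theta$ cannot be dropped. With $V_1=V$ and $V_2=\emptyset$ in the table, high level $8$ is reached only by $c^w\sqcup U$, and the computation above gives $P_1\sqcup P_2=H\setminus\{\theta\}$. So $L\setminus\{\theta\}$ has a nontrivial decomposition with regular components whatever the graph is.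
\end{remark}

\section{Undecidability}\label{sec:undec}

Let $L_n=L(\Omega_Y,\{p_n\})$. The graph $G$ now attaches $f_1$ to the start of the computation on input $n$ and $f_0$ to all points in state $q_Y$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The machine and the numbers $K,Q,s_i,t_i,\kappa_i$ are fixed, so an automaton for $L_n$ is computable from $n$ by Lemma~\ref{lem:regular}. By Lemma~\ref{lem:conn}(b), $f_0$ and $f_1$ are connected if and only if $p_n\sim p$ for some $p\in\Omega_Y$. By Lemma~\ref{lem:orbit}(b),(c) this holds if and only if the orbit of $p_n$ meets $\Omega_Y$, and by Lemma~\ref{lem:orbit}(a) if and only if $n\in A_0$. Proposition~\ref{prop:crit} shows that $L_n$ has a nontrivial decomposition if and only if $n\notin A_0$. The complement of $A_0$ is $\Pi^0_1$-complete by Lemma~\ref{lem:insep}, and in particular not recursive. Over a larger alphabet the decompositions of $L_n$ are the same, because by Lemma~\ref{lem:basic} the components use only letters that occur in $L_n$.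
\end{proof}

For $n\notin A_0$ the decomposition in Proposition~\ref{prop:crit} is built from a connected component that may be infinite, so Theorem~\ref{thm:main} alone says nothing about regular components. The second halting state provides enough inputs for which the component is finite.

\begin{proof}[Proof of Theorem~\ref{thm:reg}]
Let $n\in A_1$ and let $O$ be the orbit of $p_n$. By Lemma~\ref{lem:orbit}(a), $O$ is finite and disjoint from $\Omega_Y$, as $n\notin A_0$. By Lemma~\ref{lem:orbit}(d), $O$ is a $\sim$-class. Put
\[
V_2=\{f_1\}\cup\{\alpha(p),\beta(p):p\in O\},\qquad V_1=V\setminus V_2\ni f_0.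
\]
No edge joins $V_1$ to $V_2$. Edges of types 1 and 2 join words of equivalent points, so both endpoints or neither lie in $V_2$. An edge $f_0-\beta(p)$ of type 3 has $p\in\Omega_Y$, so $p\notin O$ and both endpoints lie in $V_1$. The only edge of type 4 is $f_1-\alpha(p_n)$, which lies in $V_2$. Since $V_2$ is finite and $V$ is regular, $V_1$ and $V_2$ are regular, and the components given by Lemma~\ref{lem:build} are regular.

Let $\mathcal C$ contain the regular languages, and let $B$ be the set of $n$ such that $L_n$ has a nontrivial decomposition with both components in $\mathcal C$. Then $B\supseteq A_1$ by the first part, and $B\cap A_0=\emptyset$ by Theorem~\ref{thm:main}. If the problem for $\mathcal C$ were decidable, $B$ would be recursive, against Lemma~\ref{lem:insep}.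
\end{proof}

\section{A language without recursive components}\label{sec:noeff}

Attaching $f_0$ to all points in state $q_Y$ and $f_1$ to all points in state $q_N$ produces one graph in which every halting computation is tied to the side that records its outcome. A component of a decomposition then separates $A_0$ from $A_1$.

\begin{proof}[Proof of Theorem~\ref{thm:noeff}]
Let $L_\infty=L(\Omega_Y,\Omega_N)$. No point of $\Omega_Y$ is equivalent to a point of $\Omega_N$ by Lemma~\ref{lem:orbit}(c), so $f_0$ and $f_1$ are not connected by Lemma~\ref{lem:conn}(b), and nontrivial decompositions exist by Proposition~\ref{prop:crit}.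

Let $(L_1,L_2)$ be any nontrivial decomposition, with the components named as in Lemma~\ref{lem:force}. Put $v_n=c^w\alpha(p_n)$. This word is computable from $n$, and $v_n\in S\subseteq L_1\cup L_2$ by Lemma~\ref{lem:shape}. If $n\in A_0$, the orbit of $p_n$ contains a point $p\in\Omega_Y$; then $\alpha(p_n)$ is connected to $\beta(p)$ by Lemma~\ref{lem:conn}(a), $\beta(p)$ is adjacent to $f_0$, and $v_n\in L_1\setminus L_2$ by Lemma~\ref{lem:force}. If $n\in A_1$, the orbit contains a point $p\in\Omega_N$; then $\alpha(p_n)$ is connected to $\alpha(p)$, which is adjacent to $f_1$, and $v_n\in L_2\setminus L_1$.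

The sets $\{n:v_n\in L_1\}$ and $\{n:v_n\notin L_2\}$ contain $A_0$ and are disjoint from $A_1$. The first is recursive if $L_1$ is, and the second if $L_2$ is. If both components are r.e., enumerate them in alternation until $v_n$ appears, which always happens, and let $B$ be the set of $n$ for which it appears first in the enumeration of $L_1$. Then $B$ is recursive, contains $A_0$ and is disjoint from $A_1$. All three cases contradict Lemma~\ref{lem:insep}.
\end{proof}

\begin{remark}
One component can be r.e. By (W3) and Lemma~\ref{lem:split} with $w=0$, two vertices are adjacent exactly when their finite shuffle meets the regular set $Z$. So adjacency is decidable, the component $V_2$ of $f_1$ is r.e., and so is the language $\{\varepsilon\}\cup P_2$ of Lemma~\ref{lem:build}.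
\end{remark}

\section{Upper bounds}\label{sec:upper}

A decomposition is an infinite object, and by Theorem~\ref{thm:noeff} it may have no finite description. It is, however, determined by finitely many choices for each word of $L$, subject to conditions that each involve two choices. This is the setting of K\"onig's lemma: an infinite rooted tree in which every node has finitely many children contains an infinite path.

\begin{proof}[Proof of Theorem~\ref{thm:upper}(i)]
\emph{Membership.} For $m\ge0$, an \emph{$m$-choice} assigns to each $z\in L$ with $|z|<m$ a pair of words $(x_z,y_z)$ with $z\in x_z\sqcup y_z$. It is \emph{consistent} if $x\sqcup y\subseteq L$ for all $x\in\{u\}\cup\{x_z:z\in L,\,|z|<m\}$ and all $y\in\{v\}\cup\{y_z:z\in L,\,|z|<m\}$. Each $z$ admits only finitely many pairs, since $x_z,y_z$ are subsequences of $z$. So there are finitely many $m$-choices, they can be listed, and consistency is decidable because the sets $x\sqcup y$ are finite. The statement ``for every $m$ there is a consistent $m$-choice'' is therefore $\Pi^0_1$, and we show that it is equivalent to the existence of a decomposition with $u\in L_1$, $v\in L_2$.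

Given such a decomposition, pick for each $z\in L$ a pair $(x_z,y_z)\in L_1\times L_2$ with $z\in x_z\sqcup y_z$. Its restriction to words shorter than $m$ is a consistent $m$-choice. Conversely, suppose that consistent $m$-choices exist for all $m$. The restriction of a consistent $(m+1)$-choice is a consistent $m$-choice, so the pairs consisting of $m$ and a consistent $m$-choice form an infinite, finitely branching tree whose root is the empty $0$-choice. An infinite path assigns a pair $(x_z,y_z)$ to every $z\in L$. Put $L_1=\{u\}\cup\{x_z:z\in L\}$ and $L_2=\{v\}\cup\{y_z:z\in L\}$. Then $L\subseteq L_1\sqcup L_2$, and $L_1\sqcup L_2\subseteq L$ because any $x\in L_1$ and $y\in L_2$ occur together in some consistent $m$-choice on the path.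

\emph{Hardness.} Map $n$ to the instance $(L_n,F_0,F_1)$. A decomposition with $F_0\in L_1$ and $F_1\in L_2$ is nontrivial, and by Lemma~\ref{lem:force} every nontrivial decomposition of $L_n$ has this property after exchanging the components if necessary. By Theorem~\ref{thm:main}, the answer is yes if and only if $n\notin A_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(ii)]
Emptiness of a regular language is decidable, and for $L=\emptyset$ the answer is yes. For $L\neq\emptyset$, Lemma~\ref{lem:basic} shows that a nontrivial decomposition exists if and only if there are nonempty words $u,v$ for which the question in (i) has the answer yes. This is an existential quantifier in front of a $\Pi^0_1$ condition, so the problem is in $\Sigma^0_2$. Hardness is Theorem~\ref{thm:main}.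
\end{proof}

\begin{thebibliography}{9}

\bibitem{IAA}
\emph{Implementation and Application of Automata}, doi:10.1007/978-3-540-70844-5,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/}\allowbreak\texttt{978-3-540-70844-5.pdf}.

\bibitem{SS63}
Shepherdson and Sturgis, 1963.

\end{thebibliography}
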